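\title{A corona algebra without outer automorphisms}

\begin{abstract}
We construct, in ZFC, a non-compact, locally compact, second countable Hausdorff space $X$ whose \v{C}ech--Stone remainder $\beta X\setminus X$ has no homeomorphism onto itself other than the identity. The corona of the separable $C^*$-algebra $C_0(X)$ therefore has trivial automorphism group, and the Continuum Hypothesis does not imply that the corona of every separable non-unital $C^*$-algebra has an outer automorphism. The space $X$ is a tree growing to infinity in which every point is a branching point and every level is zero-dimensional; its far-out points are recovered from the remainder by means of its ends. There are $2^{\aleph_0}$ such spaces with pairwise non-homeomorphic remainders. They have covering dimension one, which under the Continuum Hypothesis is the least possible, and every automorphism of the corona of $M_n(C_0(X))$ is inner.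
\end{abstract}

\section{Introduction}

Let $A$ be a non-unital $C^*$-algebra. Its multiplier algebra $M(A)$ is the largest unital $C^*$-algebra that contains $A$ as an essential ideal, and its \emph{corona} is the quotient $Q(A)=M(A)/A$. For the algebra $\mathcal K(H)$ of compact operators on a separable infinite-dimensional Hilbert space $H$ one has $M(\mathcal K(H))=\mathcal B(H)$, and the corona is the Calkin algebra. An automorphism $\Phi$ of a unital $C^*$-algebra $B$ is \emph{inner} if there is a unitary $u\in B$ with $\Phi(b)=ubu^*$ for all $b\in B$, and \emph{outer} otherwise. The following is Question~4.14 of \cite{problems}.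

\medskip
\noindent\textbf{Question.} \emph{Does the Continuum Hypothesis (CH) imply that the corona of every separable non-unital $C^*$-algebra has an outer automorphism?}
\medskip

We show that the answer is no, and that a counterexample exists among commutative algebras. Let $X$ be a locally compact Hausdorff space, $\beta X$ its \v{C}ech--Stone compactification and $X^*=\beta X\setminus X$ its \emph{remainder}. For $A=C_0(X)$ one has $M(A)=C_b(X)=C(\beta X)$. Restriction $C(\beta X)\to C(X^*)$ is onto by Tietze's theorem and has kernel $C_0(X)$, so $Q(A)=C(X^*)$. The only inner automorphism of a commutative algebra is the identity, and by Gelfand duality the automorphisms of $C(X^*)$ correspond to the homeomorphisms of $X^*$ onto itself. If $X$ is second countable and not compact, then $C_0(X)$ is separable and non-unital. For these algebras the question asks whether $X^*$ always has a self-homeomorphism other than the identity.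

The first examples suggest that it does. A homeomorphism $\theta$ of $X$ extends to $\beta X$ and restricts to a homeomorphism $\theta^*$ of $X^*$. If $\theta$ moves some closed non-compact set $S$ off itself, then $\theta^*$ is not the identity, because the disjoint closed sets $S$ and $\theta(S)$ have disjoint closures in $\beta X$ and the closure of $S$ meets $X^*$. For the discrete space $\omega=\{0,1,2,\dots\}$ let $\theta$ exchange $2k$ and $2k+1$, and let $S$ be the set of even numbers. For $X=[0,\infty)$ take $\theta(t)=2t$ and $S=\{4^k:k\in\omega\}$. For a connected, non-compact, locally finite graph let $\theta$ fix the vertices and move the midpoint of every edge along the edge, and let $S$ be the set of midpoints. One may try to remove such maps by choosing $X$ with few homeomorphisms, but under CH this need not help: if $X$ is zero-dimensional, then CH makes $X^*$ homeomorphic to $\omega^*$, whatever $X$ is (Section~\ref{sec:complements}). The remainder can thus forget $X$ and have homeomorphisms that owe nothing to $X$, and one is led to guess that under CH the answer is always yes. A counterexample has to be a space whose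 shape at infinity can be read off from the topology of $X^*$ with no help from additional axioms.

\begin{theorem}\label{thm:main}
It is provable in ZFC that there is a non-compact, locally compact, second countable Hausdorff space $X$ such that the identity is the only homeomorphism of $X^*$ onto itself.
\end{theorem}

For this $X$ the algebra $C_0(X)$ is separable and non-unital, and the only automorphism of its corona is the identity. So its corona has no outer automorphism, in ZFC and in particular under CH, and the Question has a negative answer. The construction gives more.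

\begin{theorem}\label{thm:more}
The following statements are provable in ZFC, with CH assumed only where it is named.
\begin{enumerate}
\item[(a)] There are $2^{\aleph_0}$ spaces as in Theorem~\ref{thm:main} with pairwise non-homeomorphic remainders. Thus there are $2^{\aleph_0}$ separable commutative $C^*$-algebras with pairwise non-isomorphic coronas, each with trivial automorphism group.
\item[(b)] For these spaces $X$ and every $n\ge1$, every automorphism of the corona of $M_n(C_0(X))$ is inner.
\item[(c)] These spaces have covering dimension $1$. This is the least possible: under CH, if $X$ is locally compact, second countable, non-compact and $\dim X=0$, then the corona of $C_0(X)$ has outer automorphisms.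
\end{enumerate}
\end{theorem}

The space $X$ is a tree with a height function $h\colon X\to[0,\infty)$ and a compact space $E$ of ends. The proof that a homeomorphism $\varphi$ of $X^*$ is the identity has four steps. The clopen subsets of $X^*$ correspond to the clopen subsets of $E$, so $\varphi$ induces a homeomorphism $\psi$ of $E$ (Section~\ref{sec:ends}). For sequences of pairs of ends, the lines of the tree that join the pairs leave a trace in $X^*$ that has a topological description (Section~\ref{sec:linking}). It follows that $\psi$ respects the tree structure far out (Section~\ref{sec:farout}). Finally, the branching numbers of the tree are all different, which forces $\psi$ to be the identity, and since a point of the tree is the intersection of three lines, $\varphi$ is the identity too (Section~\ref{sec:rigid}). Section~\ref{sec:tripods} shows the second and the last step on a sequence of tripods.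

\section{Joining and cutting in a remainder}\label{sec:beta}

In this section $X$ is a non-compact, locally compact, second countable Hausdorff space; such a space is metrizable, hence normal. Recall that $\beta X$ is a compact Hausdorff space containing $X$ as a dense subspace, such that every bounded continuous real function on $X$ extends continuously to $\beta X$. Since $X$ is locally compact, it is open in $\beta X$, so $X^*$ is compact. We write $\operatorname{cl}$ for closure in $\beta X$, and for a closed set $Z\subset X$ we put
\[
Z^*=\operatorname{cl}Z\cap X^* .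
\]

\begin{lemma}\label{lem:star}
Let $Z,Z_1,Z_2\subset X$ be closed.
\begin{enumerate}
\item[(a)] $(Z_1\cup Z_2)^*=Z_1^*\cup Z_2^*$ and $(Z_1\cap Z_2)^*=Z_1^*\cap Z_2^*$.
\item[(b)] $Z^*=\emptyset$ if and only if $Z$ is compact. If $Z_1\subset Z_2\cup C$ with $C$ compact, then $Z_1^*\subset Z_2^*$.
\item[(c)] If $p\in Z^*$ and $W$ is a neighborhood of $p$ in $\beta X$, then $Z\cap W$ is not contained in a compact subset of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
Closure commutes with finite unions. For intersections, let $p\in Z_1^*\cap Z_2^*$ and suppose $p\notin\operatorname{cl}(Z_1\cap Z_2)$. Take a closed neighborhood $W$ of $p$ in $\beta X$ that misses $Z_1\cap Z_2$. The sets $Z_1\cap W$ and $Z_2\cap W$ are disjoint and closed in $X$, so some continuous $u\colon X\to[0,1]$ is $0$ on the first and $1$ on the second. The point $p$ lies in the closure of both sets, so the extension of $u$ takes both values at $p$, which is absurd. This proves (a). The set $Z^*$ is empty exactly when $\operatorname{cl}Z\subset X$, that is, when $Z$ is closed in $\beta X$; this and (a) give (b). In (c), $p$ lies in $\operatorname{cl}(Z\cap W)$,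 while a compact subset of $X$ is closed in $\beta X$ and does not contain $p$.
\end{proof}

Everything that follows rests on two complementary observations about splitting a closed set $K\subset X^*$ into two disjoint closed pieces. By a \emph{splitting} $K=O\sqcup O'$ we always mean that $O$ and $O'$ are disjoint and closed; either may be empty. The first observation is that connected sets going to infinity in $X$ cannot be split infinitely often.

\begin{lemma}[joining]\label{lem:join}
Let $(\ell_n)_{n\in B}$ be a locally finite family of closed connected subsets of $X$, let $K\subset X^*$ be closed with $(\bigcup_n\ell_n)^*\subset K$, and let $K=O\sqcup O'$ be a splitting. Then $\ell_n^*$ meets both $O$ and $O'$ for only finitely many $n$.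
\end{lemma}

\begin{proof}
Take a continuous $u\colon\beta X\to[0,1]$ with $u=1$ on $O$ and $u=0$ on $O'$. If $\ell_n^*$ meets both sets, then $u$ takes values above and below $\frac12$ on the connected set $\ell_n$, so $u(z_n)=\frac12$ for some $z_n\in\ell_n$. If this happens for infinitely many $n$, then by local finiteness the points $z_n$ form an infinite closed discrete set $S$. It is not compact, so $\emptyset\neq S^*\subset K$, and $u=\frac12$ on $S^*$. But $u$ takes only the values $0$ and $1$ on $K$.
\end{proof}

The second observation is that a part of $X$ that stays away from $K$ may be removed in order to split $K$.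

\begin{lemma}[cutting]\label{lem:cut}
Let $K\subset X^*$ be closed, let $W\subset\beta X$ satisfy $\operatorname{cl}W\cap K=\emptyset$, and let $X=D\cup R\cup V$ with $D,R$ closed and disjoint and $V\subset W$. Then $K=(K\cap D^*)\sqcup(K\cap R^*)$ is a splitting.
\end{lemma}

\begin{proof}
We have $\beta X=\operatorname{cl}D\cup\operatorname{cl}R\cup\operatorname{cl}V$, the set $\operatorname{cl}V$ misses $K$, and $D^*\cap R^*=\emptyset$ by Lemma~\ref{lem:star}(a).
\end{proof}

\section{A model case: tripods}\label{sec:tripods}

A single point of $X$ leaves no trace in $X^*$; only a sequence going to infinity does. So the smallest case that shows how points are recovered from ends is a sequence of branching points. Let $X$ be the disjoint union of countably many tripods, the $n$th one consisting of three closed rays $r_{a_n},r_{b_n},r_{c_n}$, each a copy of $[0,\infty)$, with their origins identified to a point $x_n$. The sets $r_{a_n}^*,r_{b_n}^*,r_{c_n}^*$ are non-empty, and they are clopen in $X^*$, because each ray meets the closure of its complement in the single point $x_n$. For $B\subset\omega$ put $S_B=\{x_n:n\in B\}$.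

\begin{proposition}\label{prop:tripod}
Let $\varphi$ be a homeomorphism of $X^*$ that maps each of the sets $r_{a_n}^*,r_{b_n}^*,r_{c_n}^*$ onto itself. Then $\varphi$ fixes every point of $S_\omega^*$.
\end{proposition}

\begin{proof}
Let $B\subset\omega$ be infinite. Say that a closed set $K\subset X^*$ \emph{links} $(a,b)$ along $B$ if it contains $r_{a_n}^*\cup r_{b_n}^*$ for all $n\in B$ and has no splitting $K=O\sqcup O'$ with $r_{a_n}^*\subset O$ and $r_{b_n}^*\subset O'$ for infinitely many $n\in B$. If $K$ links, so does $\varphi(K)$. Put $L_B(a,b)=\bigcup_{n\in B}(r_{a_n}\cup r_{b_n})$. By Lemma~\ref{lem:join}, $L_B(a,b)^*$ links $(a,b)$ along $B$.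

Every linking set $K$ contains $S_B^*$. Otherwise take $p\in S_B^*\setminus K$ and an open $W\ni p$ in $\beta X$ with $\operatorname{cl}W\cap K=\emptyset$. By Lemma~\ref{lem:star}(c) the set $B_0=\{n\in B:x_n\in W\}$ is infinite. For $n\in B_0$ choose $\delta_n>0$ such that $W$ contains the set $V_n$ of points of the $n$th tripod with coordinate less than $\delta_n$, and let $D_n$ be the part $[\delta_n,\infty)$ of $r_{a_n}$. With $D=\bigcup_{B_0}D_n$, $V=\bigcup_{B_0}V_n$ and $R=X\setminus(D\cup V)$, Lemma~\ref{lem:cut} splits $K$ into $K\cap D^*$ and $K\cap R^*$, and for $n\in B_0$ the first piece contains $r_{a_n}^*$ and the second contains $r_{b_n}^*$. This contradicts linking.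

The same holds for the pairs $(a,c)$ and $(b,c)$. Hence, by Lemma~\ref{lem:star}(a),
\[
S_B^*\subset\varphi(L_B(a,b)^*)\cap\varphi(L_B(a,c)^*)\cap\varphi(L_B(b,c)^*)
=\varphi\big((L_B(a,b)\cap L_B(a,c)\cap L_B(b,c))^*\big)=\varphi(S_B^*).
\]
Now let $p\in S_\omega^*$, let $W$ be any closed neighborhood of $p$ in $\beta X$, and let $B=\{n:x_n\in W\}$. Then $p\in S_B^*\subset W$, so $\varphi^{-1}(p)\in S_B^*\subset W$. As $W$ is arbitrary, $\varphi^{-1}(p)=p$.
\end{proof}

This remainder is far from rigid, for two reasons. Points in the interior of a ray are not intersections of three lines, and the map $t\mapsto 2t$ on all rays moves the points with coordinate $1$ off themselves. Also, nothing prevents a homeomorphism from permuting the rays. The space built below removes the first defect by branching at every point and the second by making all branching numbers different. The price is that the ends now accumulate on one another, and most of the work lies in carrying out the cutting argument in that situation.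

\section{The tree $X_\nu$}\label{sec:tree}

\subsection*{The ends}
An end will be a list of decisions, one at each positive rational height. Fix an injective enumeration $\mathbb Q_+=\{q_1,q_2,\dots\}$ of the positive rationals and put
\[
P_i=\{q_j:\ j<i,\ q_j<q_i\}.
\]
A \emph{branching function} is an injection $\nu$ from the countable set of all pairs $(i,\sigma)$, where $i\ge1$ and $\sigma\colon P_i\to\omega$, into $\{2,3,4,\dots\}$. Fix one and let
\[
E=E_\nu=\{f\in\omega^{\mathbb Q_+}:\ f(q_i)<\nu(i,f|P_i)\ \text{ for all } i\ge1\}.
\]
If the enumeration begins with $1,\frac12,2$, then $P_1=P_2=\emptyset$ and $P_3=\{1,\frac12\}$: the number of options at heights $1$ and $\frac12$ is fixed, and the number of options at height $2$ depends on, and determines, the decisions taken at those two heights. The condition $q_j<q_i$ in the definition of $P_i$ makes the number of options at a height depend only on what happened below it. The condition $j<i$ makes $P_i$ finite and allows recursion on $i$.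

By induction on $i$, the coordinate $f(q_i)$ takes finitely many values as $f$ ranges over $E$. Each defining condition involves finitely many coordinates, so $E$ is a closed subset of a product of finite sets. Thus $E$ is compact, metrizable and zero-dimensional, and membership in a clopen subset of $E$ depends on finitely many coordinates.

An element of $E$ is built by choosing $f(q_1),f(q_2),\dots$ in turn, each time among the \emph{allowed} values $0,\dots,\nu(i,f|P_i)-1$. The value $0$ is always allowed and there are always at least two allowed values. Call $J\subset\mathbb Q_+$ \emph{hereditary} if $q_j\in J$ implies $P_j\subset J$. The sets $\mathbb Q_+\cap(0,s)$ and $\{q_1,\dots,q_N\}$ are hereditary. We shall use the following \emph{copying rule}: if $J$ is hereditary, $g\in E$, and $f$ is set equal to $g$ on $J$, then the values of $f$ on $J$ are allowed, since $f|P_j=g|P_j$ for $q_j\in J$. One may copy $g_1$ on $J_1$ and $g_2$ on $J_2$ at the same time provided that $g_1=g_2$ on $J_1\cap J_2$.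

For $f,g\in E$ and $s\ge0$ let $f|_s$ be the restriction of $f$ to $\mathbb Q_+\cap(0,s)$ and let
\[
m(f,g)=\inf\{q\in\mathbb Q_+:\ f(q)\neq g(q)\}\in[0,\infty],
\]
the height at which $f$ and $g$ part; it is $\infty$ exactly when $f=g$. We have $m(f,g)\ge s$ if and only if $f|_s=g|_s$. Hence $m(f,k)\ge\min(m(f,g),m(g,k))$, and among the three values of $m$ on a triple the minimum is attained at least twice. If $m(f_n,e)\to\infty$ then $f_n\to e$ in $E$. The converse fails, since $f_n$ may differ from $e$ at a small rational of large index; this gap between the tree structure and the topology of $E$ is present throughout the proof.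

\subsection*{The tree}
We glue the rays $\{f\}\times[0,\infty)$ and $\{g\}\times[0,\infty)$ up to height $m(f,g)$. Concretely, with $t^+=\max(t,0)$, define a continuous map
\[
\pi\colon E\times[0,\infty)\to[0,\infty)\times\mathbb R^{\mathbb Q_+},\qquad \pi(f,s)=\Big(s,\big((s-q)^+f(q)\big)_{q\in\mathbb Q_+}\Big),
\]
let $X=X_\nu$ be its image, and let $h\colon X\to[0,\infty)$ be the first coordinate, the \emph{height}.

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] $\pi(f,s)=\pi(g,t)$ if and only if $s=t\le m(f,g)$.
\item[(b)] $\pi(f_k,s_k)\to\pi(f,s)$ if and only if $s_k\to s$ and, for every rational $q\in(0,s)$, $f_k(q)=f(q)$ for all large $k$.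
\item[(c)] $X$ is second countable, metrizable, locally compact and not compact; the sets $\{h\le c\}$ are compact; and $\pi\colon E\times[0,\infty)\to X$ is a closed map.
\item[(d)] Each level $h^{-1}(t)$ is compact and has a base of clopen sets.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $s=t$ the coordinates with $q\ge s$ vanish, and those with $q<s$ agree exactly when $f|_s=g|_s$.

(b) Let $s_k\to s$. For $q\ge s$ we have $(s_k-q)^+f_k(q)\to0=(s-q)^+f(q)$, because $f_k(q)$ is bounded. For $q<s$ we have $(s_k-q)^+\to s-q>0$, so the $q$th coordinates converge to $(s-q)f(q)$ exactly when the integers $f_k(q)$ converge to $f(q)$.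

(c) $X$ is a subspace of a countable product of lines. The set $\{h\le c\}=\pi(E\times[0,c])$ is compact and contains the open set $\{h<c\}$, so $X$ is locally compact; $h$ is unbounded, so $X$ is not compact. If $C$ is closed in $E\times[0,\infty)$, $(f_k,s_k)\in C$ and $\pi(f_k,s_k)\to x$, then $(s_k)$ converges and a subsequence of $(f_k)$ converges, so $x\in\pi(C)$.

(d) The level is $\pi(E\times\{t\})$, and by (a) and (b) the map $\pi(f,t)\mapsto f|_t$ is a homeomorphism onto a subspace of $\omega^{\mathbb Q_+\cap(0,t)}$.
\end{proof}

So Section~\ref{sec:beta} applies to $X$. A closed subset of $X$ is compact if and only if $h$ is bounded on it. If $Z_n\subset X$ are closed and $\inf h|Z_n\to\infty$, then the family $(Z_n)$ is locally finite and $\bigcup_nZ_n$ is closed. In particular, if $h(y_n)\to\infty$, then $\{y_n\}$ is closed and $\{y_n\}^*\ne\emptyset$.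

For $x\in X$ let
\[
[x]=\{f\in E:\ x=\pi(f,h(x))\},
\]
the set of ends above $x$. It is non-empty and closed, and consists of all $f\in E$ with a prescribed restriction $f|_{h(x)}$. The \emph{ray} of $f\in E$ is the closed set $r_f=\{\pi(f,s):s\ge0\}=\{x:f\in[x]\}$, which $h$ maps homeomorphically onto $[0,\infty)$, and $r_f\cap r_g=\{\pi(f,s):s\le m(f,g)\}$. For $f\neq g$ the \emph{meet} and the \emph{line} of $f$ and $g$ are
\[
f\wedge g=\pi(f,m(f,g))=\pi(g,m(f,g)),\qquad
\ell(f,g)=\{x\in r_f\cup r_g:\ h(x)\ge m(f,g)\}.
\]
The line is closed and connected, being the union of two half-rays that start at $f\wedge g$ and have no other common point.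

The next lemma says that every point is a branching point, and that a new branch can be chosen close to any given end. It uses $\nu\ge2$ and the density of $\mathbb Q_+$.

\begin{lemma}[branching]\label{lem:branch}
Let $x\in X$, $g\in[x]$, $N\in\omega$, and let $\Phi\subset E$ be finite. There is $f\in[x]\setminus\Phi$ that agrees with $g$ on $q_1,\dots,q_N$ and satisfies $f\wedge k=x$ for all $k\in\Phi\cap[x]$.
\end{lemma}

\begin{proof}
If $\Phi=\emptyset$ take $f=g$. Otherwise let $\Phi=\{k_0,\dots,k_{r-1}\}$ and $s=h(x)$. Choose distinct indices $j_0,j_1,\dots>N$ such that $q_{j_t}>s$ and $q_{j_t}$ decreases to $s$. Build $f$ recursively: copy $g$ on the hereditary set $(\mathbb Q_+\cap(0,s))\cup\{q_1,\dots,q_N\}$; at $q_{j_t}$ choose an allowed value different from $k_{t\bmod r}(q_{j_t})$; put $0$ elsewhere. Then $f\in[x]$, and $f$ differs from each $k\in\Phi$ at rationals decreasing to $s$. So $f\notin\Phi$ and $m(f,k)\le s$ for $k\in\Phi$, while $m(f,k)\ge s$ for $k\in[x]$.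
\end{proof}

\subsection*{Cones and neighborhoods}
A clopen set $H\subset E$ is \emph{determined below $c$} if $f\in H$ and $f|_c=g|_c$ imply $g\in H$. These sets form a Boolean algebra that grows with $c$, and every clopen set is determined below $c$ for all large $c$. If $m(f,g)<c$, then some clopen set determined below $c$ contains $f$ and not $g$, namely $\{k\in E:k(q)=f(q)\}$ for a rational $q<c$ with $f(q)\neq g(q)$. Put $X_{\ge c}=\{h\ge c\}$ and, for $H$ clopen and determined below $c$, define the \emph{cone}
\[
X_{\ge c}(H)=\pi(H\times[c,\infty)).
\]
It is closed by Lemma~\ref{lem:top}(c). Since the elements of $[x]$ agree below $h(x)$, for $h(x)\ge c$ we have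
\begin{equation}\label{eq:cone}
x\in X_{\ge c}(H)\iff[x]\subset H\iff[x]\cap H\neq\emptyset .
\end{equation}
Hence $X_{\ge c}$ is the disjoint union of the closed sets $X_{\ge c}(H)$ and $X_{\ge c}(E\setminus H)$.

To cut the tree at a point $y$ we need small neighborhoods $V$ of $y$ and a supply of closed sets $D$ that are attached to the rest of $X$ only through $V$. Let $s=h(y)>0$, $0<\delta<s$ and $k\ge1$. Let $U(y,\delta,k)$ be the set of $f\in E$ that agree with the elements of $[y]$ at all $q_i$ with $i\le k$ and $q_i<s-\delta$. It is clopen, determined below $s-\delta$, and contains $[y]$. Put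
\[
V(y,\delta,k)=\{x\in X_{\ge s-\delta}(U(y,\delta,k)):\ s-\delta<h(x)<s+\delta\}.
\]

\begin{lemma}\label{lem:nbhd}
Let $U=U(y,\delta,k)$ and $V=V(y,\delta,k)$ be as above.
\begin{enumerate}
\item[(a)] $V$ is an open neighborhood of $y$, and its boundary lies in $h^{-1}(s-\delta)\cup h^{-1}(s+\delta)$.
\item[(b)] Every neighborhood of $y$ contains $V(y,\delta,k)$ for all sufficiently small $\delta$ and all sufficiently large $k$.
\item[(c)] If $G\subset U$ is clopen and determined below $s+\delta$, and $D=X_{\ge s+\delta}(G)$, then $D\cup V$ is open, and every $x\in D\cup V$ satisfies $h(x)>s-\delta$ and $[x]\subset U$.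
\end{enumerate}
\end{lemma}

\begin{proof}
The cone $X_{\ge s-\delta}(U)$ is closed in $X$ and open in $X_{\ge s-\delta}$, so $\Omega=X_{\ge s-\delta}(U)\cap\{h>s-\delta\}$ is open in $X$. Then $V=\Omega\cap\{h<s+\delta\}$ is open, and its closure lies in $X_{\ge s-\delta}(U)\cap\{h\le s+\delta\}$. This proves (a). If (b) fails for a neighborhood of $y$, there are $\delta_j\to0$, $k_j\to\infty$ and points $x_j=\pi(f_j,s_j)\in V(y,\delta_j,k_j)$ outside it. Then $s_j\to s$ and $f_j\in U(y,\delta_j,k_j)$, so $x_j\to y$ by Lemma~\ref{lem:top}(b), a contradiction. For (c), we claim that $D\cup V=\Omega\setminus X_{\ge s+\delta}(E\setminus G)$, an open set. Both $D$ and $V$ lie in the right side by \eqref{eq:cone}; conversely, a point of the right side lies in $V$ if its height is less than $s+\delta$, and in $D$ otherwise. The last assertion holds for all points of $\Omega$.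
\end{proof}

\section{Ends seen from the remainder}\label{sec:ends}

Every far-out point of $X$ is joined by an arc to each lower level, and the levels are zero-dimensional. This determines the clopen subsets of $X^*$.

\begin{proposition}\label{prop:rho}
There is a continuous surjection $\rho\colon X^*\to E$ such that
\begin{equation}\label{eq:rho}
\rho^{-1}(H)=X_{\ge c}(H)^*
\end{equation}
whenever $H\subset E$ is clopen and determined below $c$. The fiber $X^*_f=\rho^{-1}(f)$ contains the non-empty set $r_f^*$. The clopen subsets of $X^*$ are exactly the sets $\rho^{-1}(H)$ with $H\subset E$ clopen.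
\end{proposition}

\begin{proof}
For clopen $H$ determined below $c$ put $H^\sharp=X_{\ge c}(H)^*$. This does not depend on $c$, because $X_{\ge c'}(H)\subset X_{\ge c}(H)\subset X_{\ge c'}(H)\cup\{h\le c'\}$ for $c<c'$. By \eqref{eq:cone} and Lemma~\ref{lem:star}, $(H\cap H')^\sharp=H^\sharp\cap H'^\sharp$ and $X^*=X_{\ge c}^*=H^\sharp\sqcup(E\setminus H)^\sharp$. So each $H^\sharp$ is clopen in $X^*$, and for $p\in X^*$ the family $\{H:p\in H^\sharp\}$ is closed under finite intersections, omits $\emptyset$, and contains exactly one of $H$ and $E\setminus H$ for every clopen $H$. Since $E$ is compact and its clopen sets separate points, the family has exactly one common point $\rho(p)$, and $\rho(p)\in H$ if and only if $p\in H^\sharp$. This is \eqref{eq:rho}, and it shows that $\rho$ is continuous. If $f\in H$, then $r_f\subset X_{\ge c}(H)\cup\{h\le c\}$, so $r_f^*\subset H^\sharp$. As this holds for all clopen $H\ni f$, we get $r_f^*\subset X_f^*$, and $\rho$ is onto.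

Let $O\subset X^*$ be clopen and take a continuous $u\colon\beta X\to[0,1]$ with $u=1$ on $O$ and $u=0$ on $X^*\setminus O$. The set $\{\frac13\le u\le\frac23\}$ is closed in $\beta X$ and misses $X^*$, so it is a compact subset of $X$ and lies in $\{h<c\}$ for some $c$. The sets $H=\{f:u(\pi(f,c))>\frac23\}$ and $E\setminus H=\{f:u(\pi(f,c))<\frac13\}$ are open, so $H$ is clopen, and it is determined below $c$. On each half-ray $\pi(\{f\}\times[c,\infty))$ the function $u$ avoids $[\frac13,\frac23]$, so by connectedness $u>\frac23$ on $X_{\ge c}(H)$ and $u<\frac13$ on $X_{\ge c}(E\setminus H)$. Hence $H^\sharp\subset O$ and $(E\setminus H)^\sharp\subset X^*\setminus O$, that is, $O=H^\sharp$.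
\end{proof}

\begin{remark}\label{rem:fiber}
Unlike in the tripods, the fiber $X_f^*$ is larger than $r_f^*$. By Lemma~\ref{lem:branch} there are $a_n\to f$ with $m(a_n,f)=1$. The closed set $S=\{\pi(a_n,n):n\ge2\}$ misses $r_f$, so $S^*\cap r_f^*=\emptyset$; but all but finitely many points of $S$ lie in any given cone $X_{\ge c}(H)$ with $f\in H$, so $\emptyset\neq S^*\subset X_f^*$.
\end{remark}

To prove Theorems~\ref{thm:main} and~\ref{thm:more}(a) together we compare two trees.

\medskip
\noindent\textbf{Standing setting.} \emph{From now to the end of Section~\ref{sec:rigid}, $\nu$ and $\hat\nu$ are branching functions, $X=X_\nu$, $E=E_\nu$, $\hat X=X_{\hat\nu}$, $\hat E=E_{\hat\nu}$, and $\varphi\colon X^*\to\hat X^*$ is a homeomorphism.} All notions and lemmas stated for $X$ apply to $\hat X$, and we use the same letters $\pi,h,m,\ell,\rho$ for both.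
\medskip

\begin{corollary}\label{cor:psi}
There is a homeomorphism $\psi\colon E\to\hat E$ with $\varphi(X^*_f)=\hat X^*_{\psi f}$ for all $f\in E$.
\end{corollary}

\begin{proof}
For clopen $H\subset E$ the set $\varphi(\rho^{-1}(H))$ is clopen, so it equals $\rho^{-1}(\hat H)$ for a clopen $\hat H\subset\hat E$, which is unique since $\rho$ is onto. The map $H\mapsto\hat H$ is an isomorphism of Boolean algebras. By Stone duality, an isomorphism between the clopen algebras of two compact zero-dimensional Hausdorff spaces is induced by a homeomorphism, so there is a homeomorphism $\psi$ with $\psi(H)=\hat H$. For $p\in X^*$ the points $\psi\rho(p)$ and $\rho\varphi(p)$ lie in the same clopen sets, so they are equal.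
\end{proof}

The homeomorphism attached to $\varphi^{-1}$ is $\psi^{-1}$, so each statement about $(\varphi,\psi)$ also holds for $(\varphi^{-1},\psi^{-1})$.

\section{Linking pairs of ends}\label{sec:linking}

\subsection*{Spread families}
A sequence of ends has a convergent subsequence, and its limit $e$ is where the fibers $X^*_{a_n}$ accumulate. We keep the terms apart from one another and from the limit.

\begin{definition}
Finitely many sequences in $E$, indexed by one infinite set $I\subset\omega$, form a \emph{spread family with limit $e$} if all sequences converge to $e$, all their terms (over all sequences and all indices) are pairwise distinct, and no term equals $e$.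
\end{definition}

A spread family stays spread when the index set is replaced by an infinite subset, and $\psi$ maps spread families to spread families. The letters $B,B',B_i$ always denote infinite subsets of the index set.

\begin{lemma}[thinning]\label{lem:thin}
\begin{enumerate}
\item[(a)] Suppose that finitely many sequences in $E\setminus\{e\}$ converge to $e$ and that for each index $n$ their $n$th terms are distinct. Then they form a spread family on some infinite index set.
\item[(b)] Let a spread family be given, together with finitely many pairs $(a,b)$ of its sequences, each with $m(a_n,b_n)\to\infty$; different pairs may share a sequence. Call the sets $\ell(a_n,b_n)$ the lines of index $n$. Every $B$ contains a $B'$ such that lines of different indices in $B'$ are disjoint.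
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose indices recursively. The finitely many terms already chosen differ from $e$, so the terms of large index avoid them.

(b) Let $g$ be a term and pick $q$ with $g(q)\neq e(q)$. For large $j$ we have $a_j(q)=b_j(q)=e(q)$ and $m(a_j,b_j)>q$. Then $r_g$ meets $r_{a_j}\cup r_{b_j}$ only at heights at most $q$, while $h>q$ on $\ell(a_j,b_j)$; so $r_g\cap\ell(a_j,b_j)=\emptyset$. Choose indices recursively so that the lines of each new index miss the rays of all terms with earlier indices; these rays contain the earlier lines.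
\end{proof}

By Remark~\ref{rem:fiber}, the trace of a line in $X^*$ does not contain the fibers of its two ends. We add to each ray a thin cone that captures the fiber and interferes with nothing else.

\begin{lemma}[collars]\label{lem:collar}
Let $T$ be the set of terms of a spread family. There is a locally finite family of pairwise disjoint closed sets $Z_g\subset X$, $g\in T$, with $X_g^*\subset Z_g^*$ for all $g\in T$ and $r_{g'}\cap Z_g=\emptyset$ for $g\neq g'$ in $T$.
\end{lemma}

\begin{proof}
The only accumulation point of $T$ is the limit $e\notin T$, so $(T\setminus\{g\})\cup\{e\}$ is closed for each $g\in T$. Along an enumeration of $T$ choose clopen sets $H_g\ni g$ that miss this closed set and the sets chosen earlier (which do not contain $g$). Choose $d_g$ tending to $\infty$ along the enumeration such that $H_g$ is determined below $d_g$, and put $Z_g=X_{\ge d_g}(H_g)$. The family is locally finite since $h\ge d_g$ on $Z_g$. If $x\in Z_g$ then $[x]\subset H_g$, so $x\notin Z_{g'}$ and $x\notin r_{g'}$ for $g'\neq g$. By \eqref{eq:rho}, $Z_g^*=\rho^{-1}(H_g)\supset X_g^*$.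
\end{proof}

Given a spread family with collars $Z_g$, two of its sequences $a,b$, and a set $B$ along which $m(a_n,b_n)\to\infty$, put
\[
L_B(a,b)=\bigcup_{n\in B}\ell(a_n,b_n),\qquad Y_B(a,b)=L_B(a,b)\cup\bigcup_{n\in B}(Z_{a_n}\cup Z_{b_n}).
\]
Both sets are closed, being unions of locally finite families. Lines lie in the rays of their ends, so Lemma~\ref{lem:collar} gives:
\begin{equation}\label{eq:disjoint}
\begin{gathered}
\text{if }\{a_n,b_n:n\in B\}\cap\{c_n,d_n:n\in B'\}=\emptyset\text{ and }L_B(a,b)\cap L_{B'}(c,d)=\emptyset,\\
\text{then }Y_B(a,b)\cap Y_{B'}(c,d)=\emptyset .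
\end{gathered}
\end{equation}

\subsection*{The linking proposition}

\begin{definition}
Let $(a_n),(b_n)$ be a spread pair. A closed set $K\subset X^*$ \emph{links $(a,b)$ along $B$} if $X^*_{a_n}\cup X^*_{b_n}\subset K$ for all $n\in B$, and there is no splitting $K=O\sqcup O'$ such that $X^*_{a_n}\subset O$ and $X^*_{b_n}\subset O'$ for infinitely many $n\in B$.
\end{definition}

The definition is symmetric in $a$ and $b$, and a set that links along $B$ links along every $B'\subset B$. It mentions only the topology of $X^*$ and the fibers, so by Corollary~\ref{cor:psi}, \emph{$K$ links $(a,b)$ along $B$ if and only if $\varphi(K)$ links $(\psi a,\psi b)$ along $B$}.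

\begin{proposition}\label{prop:link}
Let $(a_n),(b_n)$ be two sequences of a spread family with limit $e$.
\begin{enumerate}
\item[(A)] If $m(a_n,b_n)\to\infty$ along $B$, then $Y_B(a,b)^*$ links $(a,b)$ along $B$.
\item[(B)] If $K$ links $(a,b)$ along $B$, and $y_n\in\ell(a_n,b_n)$ for $n\in B$ with $h(y_n)\to\infty$, then $\{y_n:n\in B\}^*\subset K$.
\end{enumerate}
\end{proposition}

Part (B) does not assume that $m(a_n,b_n)\to\infty$, and it will be used also when these numbers are bounded.

\begin{proof}[Proof of (A)]
The set $K=Y_B(a,b)^*$ contains the fibers by Lemma~\ref{lem:collar}. The set $\ell(a_n,b_n)^*=r_{a_n}^*\cup r_{b_n}^*$ meets both $X_{a_n}^*$ and $X_{b_n}^*$. So a splitting $K=O\sqcup O'$ as in the definition would have $\ell(a_n,b_n)^*$ meeting both pieces for infinitely many $n$, against Lemma~\ref{lem:join}.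
\end{proof}

\begin{proof}[Proof of (B)]
Suppose $p\in\{y_n:n\in B\}^*\setminus K$ and choose an open $W\ni p$ in $\beta X$ with $\operatorname{cl}W\cap K=\emptyset$. By Lemma~\ref{lem:star}(c), $y_n\in W$ for infinitely many $n\in B$. As for the tripods, we remove small neighborhoods $V_n\subset W$ of these $y_n$ and try to put the parts $D_n$ cut off on the side of $a_n$ into one piece. The difficulty is that $D_n$ may now contain the ends $b_j$ for other $j$. If $D_n$ can be chosen to avoid the limit $e$, thinning removes the problem. If $y_n$ lies on $r_e$ below the point where $a_n$ leaves $r_e$, then $D_n$ must contain almost all $a_j$ and $b_j$; the sets $D_n$ are then nested, and we alternate.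

By symmetry, and passing to an infinite $B_0\subset B$, we may assume that $y_n=\pi(a_n,s_n)\in W$ with $s_n\ge\max(2,m(a_n,b_n))$ for all $n\in B_0$, and that one of the following holds for all $n\in B_0$:
\[
\text{(I)}\quad m(a_n,e)\le s_n;\qquad\qquad\text{(II)}\quad m(a_n,e)>s_n .
\]
By Lemma~\ref{lem:nbhd}(b) choose $0<\delta_n<1$ and $k_n\ge n$ with $V_n=V(y_n,\delta_n,k_n)\subset W$, and in case (II) also $s_n+\delta_n\le m(a_n,e)$. Let $U_n=U(y_n,\delta_n,k_n)$. Since $m(a_n,b_n)<s_n+\delta_n$, there is a clopen $G_n\subset U_n$, determined below $s_n+\delta_n$, with $a_n\in G_n$ and $b_n\notin G_n$. In case (I) we have $m(a_n,e)<s_n+\delta_n$ and we also arrange $e\notin G_n$. In case (II) we have $e|_{s_n+\delta_n}=a_n|_{s_n+\delta_n}$, so $e\in G_n$. Put $D_n=X_{\ge s_n+\delta_n}(G_n)$. It is closed, $D_n\cup V_n$ is open by Lemma~\ref{lem:nbhd}(c), and $D_n^*=\rho^{-1}(G_n)$ by \eqref{eq:rho}. The elements of $U_n$ agree with $a_n$ at all $q_i$ with $i\le n$ and $q_i<s_n-1$. Since $a_n\to e$ and $s_n\to\infty$,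
\begin{equation}\label{eq:shrink}
\text{every clopen $H\ni e$ contains $U_n$, and hence $G_n$, for all large $n\in B_0$.}
\end{equation}

\emph{Case (I).} There is an infinite $B'\subset B_0$ with $b_n\notin G_j$ for all $n,j\in B'$. Indeed, $b_n\notin G_n$ by construction; for fixed $n$, we have $b_n\notin G_j$ for large $j$ by \eqref{eq:shrink}, since $b_n\neq e$; for fixed $j$, we have $b_n\notin G_j$ for large $n$, since $G_j$ is closed, omits $e$, and $b_n\to e$; so the indices can be chosen recursively. Let $D=\bigcup_{B'}D_n$, $V=\bigcup_{B'}V_n$ and $R=X\setminus(D\cup V)$. The set $D$ is closed by local finiteness and $R$ is closed since $D\cup V$ is open. Lemma~\ref{lem:cut} gives the splitting $K=(K\cap D^*)\sqcup(K\cap R^*)$. Let $n\in B'$. Then $X^*_{a_n}\subset D_n^*\subset D^*$. Choose a clopen $H_0\ni e$ with $b_n\notin H_0$. By \eqref{eq:shrink} all but finitely many $G_j$, $j\in B'$, lie in $H_0$; removing the others from $E\setminus H_0$ leaves a clopen $H\ni b_n$ disjoint from all $G_j$, $j\in B'$. Let $H$ be determined below $c$. A point $x\in X_{\ge c}(H)\cap D_j$ would have $[x]\subset H\cap G_j=\emptyset$, so $X_{\ge c}(H)\cap D=\emptyset$,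 and $X^*_{b_n}\subset X_{\ge c}(H)^*$ misses $D^*$. Thus $X^*_{b_n}\subset K\cap R^*$ for all $n\in B'$, which contradicts linking.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[fill=gray!25] (2,0) ellipse (0.45 and 0.3);
\draw[fill=gray!25] (5.5,0) ellipse (0.45 and 0.3);
\draw[fill=gray!25] (9,0) ellipse (0.45 and 0.3);
\draw[thick,->] (0,0)--(11,0) node[right]{$r_e$};
\fill (2,0) circle (1.5pt) (5.5,0) circle (1.5pt) (9,0) circle (1.5pt);
\node at (2,-0.65){$V_{n_1}$}; \node at (5.5,-0.65){$V_{n_2}$}; \node at (9,-0.65){$V_{n_3}$};
\node at (0.6,-0.65){$A_0$}; \node at (3.75,-0.65){$A_1$};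
\node at (7.25,-0.65){$A_2$}; \node at (10.4,-0.65){$A_3$};
\draw[->] (1,0)--(1.3,1.2) node[above]{$b_{n_1}$};
\draw[->] (3,0)--(3.3,1.2) node[above]{$a_{n_1}$};
\draw[->] (4.5,0)--(4.8,1.2) node[above]{$b_{n_2}$};
\draw[->] (6.5,0)--(6.8,1.2) node[above]{$a_{n_2}$};
\draw[->] (8,0)--(8.3,1.2) node[above]{$b_{n_3}$};
\draw[->] (10,0)--(10.3,1.2) node[above]{$a_{n_3}$};
\end{tikzpicture}
\caption{Schematic picture of cutting the tree along the ray $r_e$, with height increasing to the right. Removing the neighborhoods $V_{n_k}$ of the marked points $y_{n_k}$ leaves closed pieces $A_0,A_1,\dots$; the ray of $b_{n_k}$ ends in $A_{k-1}$ and the ray of $a_{n_k}$ ends in $A_k$. Grouping the pieces by parity separates $a_{n_k}$ from $b_{n_k}$ for every $k$.}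
\label{fig:chain}
\end{figure}

\emph{Case (II).} See Figure~\ref{fig:chain}. Choose $n_1<n_2<\cdots$ in $B_0$ such that, for all $k\ge1$,
\[
D_{n_{k+1}}\cup V_{n_{k+1}}\subset D_{n_k},\qquad b_{n_{k+1}}\in G_{n_k},\qquad a_{n_k}\notin G_{n_{k+1}} .
\]
Given $n_k$, every large $n$ will do for $n_{k+1}$. For the first condition, if $s_n>s_{n_k}+2$ and $U_n\subset G_{n_k}$, which holds for large $n$ by \eqref{eq:shrink} as $e\in G_{n_k}$, then each $x\in D_n\cup V_n$ has $h(x)>s_n-1>s_{n_k}+\delta_{n_k}$ and $[x]\subset U_n\subset G_{n_k}$, so $x\in D_{n_k}$. The second condition holds since $b_n\to e\in G_{n_k}$, and the third by \eqref{eq:shrink} applied to a clopen $H\ni e$ that omits $a_{n_k}$. Put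
\[
A_0=X\setminus(D_{n_1}\cup V_{n_1}),\qquad A_k=D_{n_k}\setminus(D_{n_{k+1}}\cup V_{n_{k+1}})\quad(k\ge1).
\]
These sets are closed. They are pairwise disjoint, since $A_j\subset D_{n_j}\subset D_{n_{k+1}}$ for $j>k$, and they form a locally finite family, since $h\ge s_{n_k}$ on $A_k$ for $k\ge1$. Together with $V=\bigcup_kV_{n_k}$ they cover $X$: a point outside $D_{n_1}$ lies in $A_0\cup V_{n_1}$, and a point of $D_{n_1}$ lies in $D_{n_k}$ for a largest $k$, hence in $A_k\cup V_{n_{k+1}}$. Let $D$ be the union of the $A_k$ with $k$ even and $R$ the union of those with $k$ odd. Lemma~\ref{lem:cut} gives the splitting $K=(K\cap D^*)\sqcup(K\cap R^*)$. For $k\ge1$ we have $D_{n_k}\subset A_k\cup D_{n_{k+1}}\cup V_{n_{k+1}}$, and $h$ is bounded on $V_{n_{k+1}}$, so $D_{n_k}^*\subset A_k^*\cup D_{n_{k+1}}^*$, that is,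
\[
\rho^{-1}(G_{n_k}\setminus G_{n_{k+1}})\subset A_k^* .
\]
For even $k\ge2$ we have $a_{n_k}\in G_{n_k}\setminus G_{n_{k+1}}$ and $b_{n_k}\in G_{n_{k-1}}\setminus G_{n_k}$. Hence $X^*_{a_{n_k}}\subset A_k^*\subset D^*$ and $X^*_{b_{n_k}}\subset A_{k-1}^*\subset R^*$, which contradicts linking.
\end{proof}

\section{The map $\psi$ respects the tree far out}\label{sec:farout}

So far $\psi$ is only a homeomorphism of the end spaces. We show that it preserves two asymptotic properties of the tree, by expressing each through the existence of disjoint linking sets, and then deduce that it carries the sets $[x]$ to sets of the same kind when $x$ is far out.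

\begin{lemma}\label{lem:height}
For a spread pair $(a_n),(b_n)$ in $E$, $m(a_n,b_n)\to\infty$ if and only if $m(\psi a_n,\psi b_n)\to\infty$.
\end{lemma}

\begin{proof}
Let $e$ be the limit. Say that $B$ is \emph{divisible} for $(a,b)$ if there are $B_1,B_2\subset B$ and disjoint closed sets $K_1,K_2\subset X^*$ such that $K_i$ links $(a,b)$ along $B_i$. A set $B$ is divisible for $(a,b)$ if and only if it is divisible for $(\psi a,\psi b)$. We prove two statements, valid in $X$ and in $\hat X$.

\emph{If $m(a_n,b_n)\to\infty$ along $B$, then $B$ is divisible.} By Lemma~\ref{lem:thin}(b) there is $B'\subset B$ on which the lines $\ell(a_n,b_n)$ are pairwise disjoint. Split $B'$ into disjoint infinite sets $B_1,B_2$. By \eqref{eq:disjoint} the sets $Y_{B_1}(a,b)$ and $Y_{B_2}(a,b)$ are disjoint, and $K_i=Y_{B_i}(a,b)^*$ links along $B_i$ by Proposition~\ref{prop:link}(A).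

\emph{If $m(a_n,b_n)\le d$ for all $n\in B$, then $B$ is not divisible.} Now the lines run close to longer and longer stretches of $r_e$. We show that every $K$ linking along some $B'\subset B$ contains $r_e^*$, so that two linking sets always meet. Let $p\in r_e^*$ and let $W$ be an open neighborhood of $p$ in $\beta X$. By Lemma~\ref{lem:star}(c) there are $d\le t_1<t_2<\cdots$ tending to $\infty$ with $\pi(e,t_k)\in W$. For each $k$, $\pi(a_n,t_k)\to\pi(e,t_k)$ as $n\to\infty$, so there are $n_1<n_2<\cdots$ with $\pi(a_n,t_k)\in W$ for $n\ge n_k$. Put $y_n=\pi(a_n,t_k)$ for $n_k\le n<n_{k+1}$. Then $y_n\in W$, $h(y_n)\to\infty$, and $y_n\in\ell(a_n,b_n)$ for $n\in B$ because $t_k\ge d$. By Proposition~\ref{prop:link}(B), $\emptyset\neq\{y_n:n\in B',\,n\ge n_1\}^*\subset K\cap\operatorname{cl}W$. As $W$ is arbitrary and $K$ is closed, $p\in K$.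

If $m(a_n,b_n)\to\infty$ but $m(\psi a_n,\psi b_n)$ is bounded on some $B$, then $B$ is divisible for $(a,b)$ and not for $(\psi a,\psi b)$, which is impossible. The converse follows by applying this to $\varphi^{-1}$.
\end{proof}

\begin{lemma}\label{lem:lines}
Let $(a_n),(b_n),(c_n),(d_n)$ be a spread family in $E$ with $m(a_n,b_n)\to\infty$ and $m(c_n,d_n)\to\infty$. Then $\ell(a_n,b_n)\cap\ell(c_n,d_n)=\emptyset$ for all but finitely many $n$ if and only if $\ell(\psi a_n,\psi b_n)\cap\ell(\psi c_n,\psi d_n)=\emptyset$ for all but finitely many $n$.
\end{lemma}

\begin{proof}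
By Lemma~\ref{lem:height} the images satisfy the same hypotheses. So it suffices to show that eventual disjointness is equivalent to the following condition, which is invariant under $(\varphi,\psi)$: \emph{every $B$ contains a $B'$ for which there are disjoint closed sets $K,K'$ linking $(a,b)$ and $(c,d)$, respectively, along $B'$.} Suppose the lines are eventually disjoint. Discarding finitely many indices and using Lemma~\ref{lem:thin}(b), choose $B'\subset B$ with $\ell(a_n,b_n)\cap\ell(c_j,d_j)=\emptyset$ for all $n,j\in B'$. Then $K=Y_{B'}(a,b)^*$ and $K'=Y_{B'}(c,d)^*$ are disjoint by \eqref{eq:disjoint} and link by Proposition~\ref{prop:link}(A). Suppose instead that $y_n\in\ell(a_n,b_n)\cap\ell(c_n,d_n)$ for all $n$ in some $B$. Then $h(y_n)\ge m(a_n,b_n)\to\infty$, and for all $B'\subset B$ and all $K,K'$ linking along $B'$, Proposition~\ref{prop:link}(B) gives $\emptyset\ne\{y_n:n\in B'\}^*\subset K\cap K'$.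
\end{proof}

Let $x_n\in X$ with $h(x_n)\to\infty$. We write $[x_n]\to e$ if some sequence $f_n\in[x_n]$ converges to $e$. Then every such sequence does, since for each $q$ the elements of $[x_n]$ agree at $q$ once $h(x_n)>q$.

Lemma~\ref{lem:lines} is about sequences, but a failure at infinitely many $x_n$ can be assembled into a sequence. This yields a statement about all quadruples of ends above a single $x_n$, from which the image point is constructed.

\begin{proposition}\label{prop:point}
Let $h(x_n)\to\infty$ and $[x_n]\to e$. For all but finitely many $n$ there is $y_n\in\hat X$ such that $\psi([x_n])\subset[y_n]$, and $\psi a\wedge\psi b=y_n$ whenever $a,b\in[x_n]\setminus\{e\}$ and $a\wedge b=x_n$. Moreover $h(y_n)\to\infty$ and $[y_n]\to\psi e$.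
\end{proposition}

\begin{proof}
\emph{Step 1.} For all but finitely many $n$, all distinct $a,b,c,d\in[x_n]\setminus\{e\}$ satisfy
\begin{equation}\label{eq:quad}
\ell(a,b)\cap\ell(c,d)=\emptyset\iff\ell(\psi a,\psi b)\cap\ell(\psi c,\psi d)=\emptyset .
\end{equation}
Otherwise choose violating quadruples $a_n,b_n,c_n,d_n$ for infinitely many $n$, all violating the same implication. The four sequences converge to $e$, so by Lemma~\ref{lem:thin}(a) we may assume them spread. Since $m(a_n,b_n)$ and $m(c_n,d_n)$ are at least $h(x_n)$, Lemma~\ref{lem:lines} applies and is contradicted.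

Fix $n$ as in Step 1 and put $x=x_n$. Call $a,b\in[x]$ \emph{separated} if $m(a,b)=h(x)$, that is, $a\neq b$ and $a\wedge b=x$. Being non-separated, $m(a,b)>h(x)$, is an equivalence relation on $[x]$.

\emph{Step 2.} If $a,b,c\in[x]\setminus\{e\}$ are pairwise separated, then $\psi a\wedge\psi b=\psi a\wedge\psi c=\psi b\wedge\psi c$. It is enough to show that $m$ takes one value on the three image pairs, since any two of the meets lie on a common ray. If it does not, then after relabeling the point $y=\psi a\wedge\psi b$ has $h(y)>m(\psi a,\psi c)$, so $\psi c\notin[y]$. Since $[y]$ is closed, $\psi f\notin[y]$ for all $f$ close to $c$. Lemma~\ref{lem:branch}, with $g=c$, $\Phi=\{a,b,c,e\}$ and $N$ large, gives such an $f\in[x]\setminus\Phi$ separated from $c$. Then $x\in\ell(a,b)\cap\ell(c,f)$. But every $z\in\ell(\psi a,\psi b)$ has $[z]\subset[y]$, while every $z\in\ell(\psi c,\psi f)$ has $\psi c\in[z]$ or $\psi f\in[z]$. So the image lines are disjoint, against \eqref{eq:quad}.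

\emph{Step 3.} All separated pairs in $[x]\setminus\{e\}$ have the same image meet. Let $(a_1,a_2)$ and $(a_3,a_4)$ be two such pairs, and by Lemma~\ref{lem:branch} take $f\in[x]\setminus\{e\}$ separated from $a_1,\dots,a_4$. One of $a_1,a_2$, call it $a_i$, is separated from $a_3$, for otherwise $a_1$ and $a_2$ would be non-separated. Step 2 for the triples $(a_1,a_2,f)$, $(a_i,a_3,f)$ and $(a_3,a_4,f)$ gives
\[
\psi a_1\wedge\psi a_2=\psi a_i\wedge\psi f=\psi a_3\wedge\psi f=\psi a_3\wedge\psi a_4 .
\]
Let $y_n$ be the common meet. By Lemma~\ref{lem:branch} every $a\in[x]\setminus\{e\}$ belongs to a separated pair in $[x]\setminus\{e\}$, so $\psi a\in[y_n]$; by the same lemma with $\Phi=\{e\}$, the set $[x]\setminus\{e\}$ is dense in $[x]$. As $[y_n]$ is closed, $\psi([x])\subset[y_n]$.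

\emph{Step 4.} If $h(y_n)$ were bounded for infinitely many $n$, choose for these $n$ separated pairs $a_n,b_n\in[x_n]\setminus\{e\}$ and thin them to a spread pair. Then $m(a_n,b_n)=h(x_n)\to\infty$ while $m(\psi a_n,\psi b_n)=h(y_n)$ is bounded, against Lemma~\ref{lem:height}. So $h(y_n)\to\infty$. For $a_n\in[x_n]$ we have $\psi a_n\in[y_n]$ and $\psi a_n\to\psi e$, so $[y_n]\to\psi e$.
\end{proof}

The limit $e$ had to be excluded because it cannot be a term of a spread family. When no $[x_n]$ contains it, the exception disappears.

\begin{corollary}\label{cor:point}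
If moreover $e\notin[x_n]$ for all $n$, then for all but finitely many $n$ we have $\psi([x_n])=[y_n]$ and, for $a,b\in[x_n]$,
\[
m(a,b)>h(x_n)\iff m(\psi a,\psi b)>h(y_n).
\]
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:point} to $\varphi^{-1}$ and the sequence $(y_n)$. For all but finitely many $n$ there is $z_n\in X$ with $\psi^{-1}([y_n])\subset[z_n]$ and $\psi^{-1}g\wedge\psi^{-1}k=z_n$ whenever $g,k\in[y_n]\setminus\{\psi e\}$ and $g\wedge k=y_n$. Take $a,b\in[x_n]$ with $a\wedge b=x_n$, by Lemma~\ref{lem:branch}. Since $a,b\neq e$, we have $\psi a\wedge\psi b=y_n$ and $\psi a,\psi b\neq\psi e$, so $z_n=a\wedge b=x_n$. Hence $\psi^{-1}([y_n])\subset[x_n]$ and $\psi([x_n])=[y_n]$. For distinct $a,b\in[x_n]$, the proposition for $\varphi$ and for $\varphi^{-1}$ gives the two directions of $a\wedge b=x_n\iff\psi a\wedge\psi b=y_n$, which is the negation of both sides of the claimed equivalence; for $a=b$ both sides hold.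
\end{proof}

\section{Branching numbers and rigidity}\label{sec:rigid}

The classes of the relation $m(g,g')>h(x)$ on $[x]$ are the upward directions at $x$. By Lemma~\ref{lem:branch} there are infinitely many at every point, so their number does not distinguish points. But $\psi$ also preserves the topology, and the \emph{clopen} unions of directions recover $\nu$. For $x\in X$ let $\mathcal B_x$ be the Boolean algebra of relatively clopen sets $\Gamma\subset[x]$ such that $g\in\Gamma$, $g'\in[x]$ and $m(g,g')>h(x)$ imply $g'\in\Gamma$.

\begin{lemma}\label{lem:atoms}
Let $x\in X$ and $c=h(x)$. If $c\notin\mathbb Q_+$, then $\mathcal B_x=\{\emptyset,[x]\}$. If $c=q_i$, then $\mathcal B_x$ has exactly $\nu(i,g|P_i)$ atoms, where $g\in[x]$ is arbitrary.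
\end{lemma}

\begin{proof}
We first show: if $\Gamma\in\mathcal B_x$, $g\in\Gamma$, $g'\in[x]$, and $g(c)=g'(c)$ in case $c\in\mathbb Q_+$, then $g'\in\Gamma$. As $\Gamma$ is clopen in the compact set $[x]$, there is $N$ such that membership in $\Gamma$ of elements of $[x]$ depends only on the values at $q_1,\dots,q_N$. Choose $\varepsilon>0$ such that none of $q_1,\dots,q_N$ lies in $(c,c+\varepsilon)$. The hereditary sets $J_1=\mathbb Q_+\cap(0,c+\varepsilon)$ and $J_2=\{q_1,\dots,q_N\}$ have $J_1\cap J_2\subset(0,c]$, where $g$ and $g'$ agree. By the copying rule there is $g''\in E$ equal to $g$ on $J_1$, to $g'$ on $J_2$, and to $0$ elsewhere. Then $g''\in[x]$ and $m(g,g'')\ge c+\varepsilon>c$, so $g''\in\Gamma$; and $g''=g'$ on $J_2$, so $g'\in\Gamma$.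

For $c\notin\mathbb Q_+$ this is the assertion. Let $c=q_i$. Since $P_i\subset(0,c)$, the number $\nu(i,g|P_i)$ does not depend on $g\in[x]$. The sets $\Gamma_a=\{f\in[x]:f(q_i)=a\}$, $a<\nu(i,g|P_i)$, partition $[x]$ and belong to $\mathcal B_x$. Each is non-empty: copy $g$ on $\mathbb Q_+\cap(0,c)$, put the allowed value $a$ at $q_i$ and $0$ elsewhere. By the first paragraph every element of $\mathcal B_x$ is a union of sets $\Gamma_a$, so these are the atoms.
\end{proof}

Since $\nu$ is injective, the number of atoms at a point of height $q_i$ reveals $i$ and the values on $P_i$ of the ends above it. To locate an end $e$ we use points $x_k$ with $P_{i_k}$ exhausting $\mathbb Q_+$, taken off the ray $r_e$ so that Corollary~\ref{cor:point} applies.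

\begin{proposition}\label{prop:ends}
\begin{enumerate}
\item[(i)] If $\hat\nu=\nu$, then $\psi$ is the identity.
\item[(ii)] If the ranges of $\nu$ and $\hat\nu$ have finite intersection, then $X_\nu^*$ and $X_{\hat\nu}^*$ are not homeomorphic.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\varphi$ and $\psi$ be as in the standing setting and let $e\in E$. Choose $i_1<i_2<\cdots$ with $i_k>k$ and $q_{i_k}>\max(k,q_1,\dots,q_k)$, so that $\{q_1,\dots,q_k\}\subset P_{i_k}$. Pick $j_k>i_k$ with $q_{j_k}<q_{i_k}$, and let $f_k\in E$ agree with $e$ at $q_j$ for $j<j_k$, take at $q_{j_k}$ an allowed value different from $e(q_{j_k})$, and be $0$ at $q_j$ for $j>j_k$. Put $x_k=\pi(f_k,q_{i_k})$. Then $h(x_k)\to\infty$, and $e\notin[x_k]$ because $q_{j_k}<h(x_k)$. The elements of $[x_k]$ agree with $f_k$, hence with $e$, on $P_{i_k}$; in particular $[x_k]\to e$. By Corollary~\ref{cor:point}, for large $k$ the map $\psi$ takes $[x_k]$ homeomorphically onto some $[y_k]$ and induces an isomorphism $\mathcal B_{x_k}\cong\mathcal B_{y_k}$. By Lemma~\ref{lem:atoms}, $\mathcal B_{x_k}$ has $\nu(i_k,e|P_{i_k})\ge2$ atoms. So $\mathcal B_{y_k}$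 has more than one atom, $h(y_k)=q_j$ for some $j$, and
\[
\nu(i_k,e|P_{i_k})=\hat\nu(j,g|P_j)\qquad\text{for all }g\in[y_k].
\]
The numbers on the left are distinct for distinct $k$, so the two ranges have infinite intersection. This proves (ii). If $\hat\nu=\nu$, injectivity gives $j=i_k$ and $g|P_{i_k}=e|P_{i_k}$ for all $g\in[y_k]$. Then $\psi f_k\in[y_k]$ agrees with $e$ on $q_1,\dots,q_k$, so $\psi f_k\to e$; also $f_k\to e$, so $\psi f_k\to\psi e$. Hence $\psi e=e$.
\end{proof}

\begin{remark}
The dependence of $\nu(i,\sigma)$ on $\sigma$ cannot be dropped. If it depended on $i$ alone, $E$ would be a product of finite sets, and exchanging the values $0$ and $1$ in the coordinate $q_1$ would preserve $m$ and induce, by Lemma~\ref{lem:top}, a homeomorphism of $X$ that moves a tail of some ray off itself.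
\end{remark}

With the ends fixed, the tripod argument applies at every sequence of points going to infinity.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\nu$ be any branching function, $X=X_\nu$, and let $\varphi$ be a homeomorphism of $X^*$ onto itself. By Proposition~\ref{prop:ends}(i), $\psi$ is the identity. Suppose $\varphi(p)\neq p$ for some $p$. There is an open $O\ni p$ in $X^*$ with $\varphi(O)\cap O=\emptyset$, and an open $W\ni p$ in $\beta X$ with $\operatorname{cl}W\cap X^*\subset O$. By Lemma~\ref{lem:star}(c), $h$ is unbounded on $W\cap X$, so there are $x_n\in W\cap X$ with $h(x_n)\to\infty$. Since $E$ is compact, we may assume $[x_n]\to e$ for some $e\in E$.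

Three applications of Lemma~\ref{lem:branch}, with $\Phi=\{e\}$, $\{e,a_n\}$ and $\{e,a_n,b_n\}$, give distinct $a_n,b_n,c_n\in[x_n]\setminus\{e\}$ whose pairwise meets equal $x_n$. By Lemma~\ref{lem:thin} there is an infinite index set $I$ on which the three sequences are spread and lines of different indices, formed from the pairs $(a,b)$, $(a,c)$, $(b,c)$, are disjoint. Fix collars $Z_g$ and put
\[
S=\{x_n:n\in I\},\qquad Y_1=Y_I(a,b),\qquad Y_2=Y_I(a,c),\qquad Y_3=Y_I(b,c).
\]
By Proposition~\ref{prop:link}(A), $Y_1^*$ links $(a,b)$ along $I$. Since $\psi$ is the identity, $\varphi(Y_1^*)$ links $(a,b)$ along $I$ as well, and since $x_n\in\ell(a_n,b_n)$, Proposition~\ref{prop:link}(B) gives $S^*\subset\varphi(Y_1^*)$. The same argument with the pairs $(a,c)$ and $(b,c)$ gives $S^*\subset\varphi(Y_2^*)$ and $S^*\subset\varphi(Y_3^*)$. By Lemma~\ref{lem:star}(a),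
\[
S^*\subset\varphi\big((Y_1\cap Y_2\cap Y_3)^*\big).
\]
We compute the intersection. By Lemma~\ref{lem:collar}, a collar $Z_{a_n}$ misses the rays and collars of all $b_j$ and $c_j$, so it misses $Y_3$; in the same way $Z_{b_n}$ misses $Y_2$ and $Z_{c_n}$ misses $Y_1$. So a point of $Y_1\cap Y_2\cap Y_3$ lies in $L_I(a,b)\cap L_I(a,c)\cap L_I(b,c)$, and then on the three lines of one index $n$. Each of these lines is the union of two of the three half-rays of $r_{a_n},r_{b_n},r_{c_n}$ above $x_n$, so the point lies on at least two half-rays and equals $x_n$. Thus $Y_1\cap Y_2\cap Y_3=S$ and $S^*\subset\varphi(S^*)$. But $\emptyset\neq S^*\subset\operatorname{cl}W\cap X^*\subset O$, so $S^*\subset O\cap\varphi(O)=\emptyset$, a contradiction. Hence $\varphi$ is the identity.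
\end{proof}

\section{Many examples, matrix algebras and dimension}\label{sec:complements}

We prove Theorem~\ref{thm:more}. Write $\mathfrak c=2^{\aleph_0}$.

\subsection*{Part (a)}
There is a family of $\mathfrak c$ infinite subsets of $\{2,3,\dots\}$ with pairwise finite intersections: identify this set with $\mathbb Q$ and take, for each irrational number, a sequence of rationals converging to it. For each member $R$ of the family choose a branching function $\nu_R$ with range in $R$. Each $X_{\nu_R}$ is as in Theorem~\ref{thm:main}, and the remainders are pairwise non-homeomorphic by Proposition~\ref{prop:ends}(ii). By Gelfand duality the coronas $C(X_{\nu_R}^*)$ are pairwise non-isomorphic.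

\subsection*{The dimension of $X_\nu$}
A normal space has covering dimension $\dim\le n$ if every finite open cover has a finite open refinement in which no point lies in more than $n+1$ sets. The small inductive dimension is defined by $\operatorname{ind}\emptyset=-1$ and $\operatorname{ind}\le n$ if there is a base of open sets whose boundaries have $\operatorname{ind}\le n-1$; thus $\operatorname{ind}\le0$ means that there is a base of clopen sets. We use that $\dim=\operatorname{ind}$ for separable metrizable spaces, that $\dim[0,1]=1$, and, from \cite{engelking}, that $\dim\beta X=\dim X$ for normal $X$ and that $\dim$ is monotone on closed subspaces of normal spaces.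

Let $X=X_\nu$. It has one point of height $0$, and by Lemma~\ref{lem:top}(b) the sets $\{h<\delta\}$ form a neighborhood base there. These sets and the sets $V(y,\delta,k)$ form a base of $X$, and their boundaries lie in the union of at most two levels (Lemma~\ref{lem:nbhd}). Two levels are disjoint compact sets with clopen bases, so the boundaries have $\operatorname{ind}\le0$ and $\dim X=\operatorname{ind}X\le1$. Since $X$ contains closed copies of $[0,1]$ in its rays, $\dim X=1$. This is the first sentence of (c).

\subsection*{Part (b)}
Let $X=X_\nu$ and $Y=X^*$. Since $M(M_n(C_0(X)))=M_n(C_b(X))$, the corona is $M_n(C(Y))$, the algebra of continuous maps $Y\to M_n$. An automorphism $\alpha$ preserves the center $C(Y)$, and it is the identity there by Theorem~\ref{thm:main}; so $\alpha$ is $C(Y)$-linear. For $y\in Y$ and $a\in M_n$, viewed as a constant map, put $\alpha_y(a)=\alpha(a)(y)$. This is a unital $*$-homomorphism $M_n\to M_n$, hence an automorphism, and $\alpha_y(a)$ depends continuously on $y$. Writing $F=\sum F_{ij}e_{ij}$ with $F_{ij}\in C(Y)$ and matrix units $e_{ij}$, we get $\alpha(F)(y)=\alpha_y(F(y))$. Every automorphism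 of $M_n$ is $\operatorname{Ad}u$ for a unitary $u$ determined up to a scalar, and the continuous bijection from the compact group $PU(n)=U(n)/\mathbb T$ onto $\operatorname{Aut}(M_n)$ is a homeomorphism. So $y\mapsto\alpha_y$ is a continuous map $Y\to PU(n)$, and $\alpha$ is inner as soon as this map lifts to a continuous $u\colon Y\to U(n)$, for then $u$ is a unitary of $M_n(C(Y))$ and $\alpha=\operatorname{Ad}u$.

A lift is a section of $\{(y,u)\in Y\times U(n):\operatorname{Ad}u=\alpha_y\}\to Y$, the pull-back of the principal $\mathbb T$-bundle $U(n)\to PU(n)$. Principal $\mathbb T$-bundles over a compact Hausdorff space $Y$ are classified by the \v{C}ech group $H^2(Y;\mathbb Z)$, the trivial bundle corresponding to $0$. Here $\dim Y\le\dim\beta X=\dim X=1$, so every open cover of $Y$ has a finite open refinement in which no three sets have a common point. Such a cover has no non-zero $2$-cochains in the complex of its nerve, so $H^2(Y;\mathbb Z)=0$. The bundle is trivial and has a section. This proves (b).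

\subsection*{Dimension zero}
It remains to prove the last sentence of (c). Lines, and with them linking, need connected subsets of $X$; in dimension zero there are none, and under CH the remainder retains nothing of $X$. We use Parovi\v{c}enko's theorem: \emph{under CH, a compact Hausdorff space is homeomorphic to $\omega^*$ if it has a base of clopen sets, has weight $\mathfrak c$, has no isolated points, its non-empty $G_\delta$-sets have non-empty interior, and its disjoint open $F_\sigma$-sets have disjoint closures.}

Let $X$ be locally compact, second countable, non-compact, with $\dim X=0$. Then $\operatorname{ind}X=0$, so $X$ has a base of compact open sets. Countably many of them cover $X$; subtracting from each its predecessors and discarding empty sets, we write $X=\bigsqcup_{n\ge1}K_n$ with $K_n$ non-empty, compact and open, the family being infinite since $X$ is not compact. Put $K_{\le m}=K_1\cup\dots\cup K_m$. A set $Z\subset X$ is clopen if and only if each $Z\cap K_n$ is, and a closed set is compact if and only if it meets finitely many $K_n$. For clopen $Z\subset X$ the set $Z^*$ is clopen in $X^*$, with complement $(X\setminus Z)^*$.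 We verify the hypotheses for $X^*$.

\emph{Clopen base and weight.} Let $p\in O$ with $O\subset X^*$ open. Take a continuous $w\colon\beta X\to[0,1]$ with $w(p)=1$ and $w=0$ on $X^*\setminus O$. The open cover of $X$ by $\{w<\frac23\}$ and $\{w>\frac13\}$ has a finite refinement by disjoint open sets; the union $S$ of those members that meet $\{w\ge\frac23\}$ is clopen, contains $X\cap\{w\ge\frac23\}$ and misses $\{w\le\frac13\}$. Then $p\in S^*\subset\{w\ge\frac13\}\cap X^*\subset O$. So the sets $S^*$ with $S$ clopen form a base, and by compactness every clopen subset of $X^*$ is a finite union of them, hence of the form $Z^*$ with $Z\subset X$ clopen. A second countable space has at most $\mathfrak c$ open sets, so the weight of $X^*$ is at most $\mathfrak c$. The sets $(\bigcup_{n\in M}K_n)^*$ coincide for two sets $M,M'$ of indices only when $M$ and $M'$ differ by a finite set, so $X^*$ has $\mathfrak c$ clopen subsets. Each is a finite union of members of any given base, so the weight is $\mathfrak c$.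

\emph{No isolated points.} An isolated point would be a set $Z^*$ with $Z$ clopen and non-compact. Such a $Z$ meets infinitely many $K_n$, so it splits into two non-compact clopen sets, and $Z^*$ has at least two points.

\emph{$G_\delta$-sets.} A non-empty $G_\delta$-set contains $\bigcap_kC_k^*\neq\emptyset$ for some decreasing sequence of non-compact clopen sets $C_k\subset X$: fix a point of the set, choose basic neighborhoods of it, and intersect them successively. Choose distinct $n_k$ with $C_k\cap K_{n_k}\neq\emptyset$ and put $Z=\bigcup_k(C_k\cap K_{n_k})$. This set is clopen and non-compact, and $Z\subset C_k\cup\bigcup_{j<k}K_{n_j}$. So $Z^*$ is a non-empty open subset of $\bigcap_kC_k^*$.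

\emph{$F_\sigma$-sets.} A closed subset of an open set $O\subset X^*$ is contained in a clopen subset of $O$, by compactness. So two disjoint open $F_\sigma$-sets have the form $\bigcup_kC_k^*$ and $\bigcup_kD_k^*$ with increasing sequences of clopen sets $C_k,D_k\subset X$. Since $C_k^*\cap D_k^*=\emptyset$, the set $C_k\cap D_k$ is compact, so $C_k\cap D_k\subset K_{\le m_k}$ for some $m_1<m_2<\cdots$. Put $Z=\bigcup_k(C_k\setminus K_{\le m_k})$. It is clopen, since $Z\cap K_n$ is the union of the finitely many sets $C_k\cap K_n$ with $m_k<n$. We have $C_k\subset Z\cup K_{\le m_k}$, so $C_k^*\subset Z^*$. For $j\ge k$ the set $(C_j\setminus K_{\le m_j})\cap D_k$ lies in $(C_j\cap D_j)\setminus K_{\le m_j}=\emptyset$, and for $j<k$ we have $C_j\cap D_k\subset C_k\cap D_k$. So $Z\cap D_k$ is compact and $Z^*\cap D_k^*=\emptyset$. The clopen set $Z^*$ contains the first $F_\sigma$-set and misses the second, so their closures are disjoint.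

Under CH, therefore, $X^*$ is homeomorphic to $\omega^*$. This space has homeomorphisms onto itself other than the identity: one was given in the introduction, and under CH there are $2^{\mathfrak c}$ of them by a theorem of W.~Rudin. Each induces an automorphism of the commutative algebra $C(X^*)$ different from the identity, that is, an outer automorphism. This completes the proof of Theorem~\ref{thm:more}.

\begin{thebibliography}{9}

\bibitem{engelking}
Engelking, \emph{Dimension Theory}.

\bibitem{problems}
\emph{Some problems about operator algebras with set-theoretic flavor},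
\texttt{http://www.math.yorku.ca/\textasciitilde{}ifarah/Ftp/2008a11-problems.pdf}.

\end{thebibliography}
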